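# The asymptotic density of normalising combinators

## Main theorem: the density exists and is not a computable number

**Main Theorem.** Let *terms* (combinators) be the binary trees built by $C::=S\mid K\mid (C\,C)$, with weak reduction generated by $Kxy\to x$ and $Sxyz\to xz(yz)$, applied to any subterm. Let the size of a term be its number of applications, so $|S|=|K|=0$ and $|XY|=|X|+|Y|+1$. Let $C_n$ be the number of terms of size $n$, and $N_n$ the number of those that reduce in finitely many steps to a normal form. Call a term *K-free* if it has no subterm $Kab=((K\,a)\,b)$, and let $r_m$ be the number of K-free normalising terms of size $m$. Let $\lambda_0=0.14536\ldots$ be the unique root of $\lambda(2-\lambda)^2=\frac12$ in $(0,\frac23)$.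

1. The limit $\mu=\lim_n N_n/C_n$ exists, and
$$\mu=\frac1{64}\sum_{X\ \text{normalising}}\ell(X)\,8^{-|X|}=\frac{\lambda_0}{2(2-\lambda_0)(2-3\lambda_0)}\sum_{m\ge0}(2m+1)\,r_m\,\lambda_0^{\,m},$$
where $\ell(X)$ is the number of subterm occurrences of $X$ not contained in the argument $b$ of any subterm $Kab$.
2. $N_n/C_n=\mu+O(1/n)$.
3. The number $\mu$ is left-c.e. and Turing equivalent to the halting problem. So no algorithm approximates $\mu$ with error bounds tending to $0$, and no expression denoting a computable real equals $\mu$.
4. $\mu$ is not Martin-Löf random.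
5. $0.34<\mu<1-10^{-12}$.
6. For every finite combinatorially complete basis with confluent reduction, the normalising combinators have an asymptotic density.

Part 1 answers a question posed in "Quantitative aspects and generation of random lambda and combinatory logic terms" (https://maciej-bendkowski.github.io/thesis.pdf): pick a term of size $n$ uniformly at random; does the probability that it normalises converge, and to what? Counting leaves instead of applications would only shift $n$ by one.

Part 3 may look as if it contradicts part 1. It does not. Part 1 gives convergent series that determine $\mu$ exactly. Part 3 says that the data in these series, which terms normalise, cannot be computed, and that nothing computable can replace them. The existence proof must therefore work without deciding anything about individual terms.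

Sharper forms of these statements, Theorems 1 to 4, appear below together with their proofs.

## Terms, convertibility, and computable reals

Application associates to the left. Write $\to$ for one weak reduction step, $\to^*$ for its reflexive-transitive closure, $=_w$ for convertibility (the equivalence relation generated by $\to$), and $\mathcal N$ for the set of normalising terms. A *redex* is a subterm $Kab$ or $Sabc$; a *normal form* is a term with no redex. Thus $K(KK)$ and $SKK$ are normal forms. Put $I=SKK$; then $Ix=SKKx\to Kx(Kx)\to x$.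

We use three classical facts (Curry–Feys 1958; Hindley–Seldin, *Lambda-Calculus and Combinators*).

**(F1)** Weak reduction is confluent (Church–Rosser). Consequence: if $X=_wY$, then $X\in\mathcal N\iff Y\in\mathcal N$. Indeed, if $X$ has normal form $Z$, then $Y=_wZ$; so $Y$ and $Z$ have a common reduct, which must be $Z$ itself.

**(F2)** Church numerals $\underline m$ are combinators with $\underline m\,f\,x=_wf^mx$. Every total recursive $h:\mathbb N^k\to\mathbb N$ is represented by a combinator $H$: $H\,\underline{n_1}\cdots\underline{n_k}=_w\underline{h(n_1,\dots,n_k)}$.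

**(F3)** Normal-order (leftmost-outermost) reduction reaches the normal form if there is one.

**Bracket abstraction.** Allow variables as extra leaves. Put $[x]x=I$, $[x]A=KA$ if $x$ does not occur in $A$, and otherwise $[x](AB)=S([x]A)([x]B)$. For example $[x](xx)=SII$.

**Lemma 1.** $([x]A)B\to^*A[x:=B]$. If $N$ does not contain $x$ and $y\neq x$, then $([x]A)[y:=N]=[x](A[y:=N])$. Hence $([x_1]\cdots[x_k]A)B_1\cdots B_k\to^*A[x_1:=B_1,\dots,x_k:=B_k]$ for combinators $B_i$.

*Proof.* Induction on $A$. First claim: $IB\to^*B$; $KAB\to A$; and $S([x]A_1)([x]A_2)B\to([x]A_1)B(([x]A_2)B)\to^*A_1[x:=B]\,A_2[x:=B]$. Second claim: $x$ occurs in $A$ iff it occurs in $A[y:=N]$, so the same clause of the definition applies on both sides. The last claim combines the two.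

**Computability.** A set is *c.e.* if some algorithm enumerates it. A real $x$ is *left-c.e.* if $\{q\in\mathbb Q:q<x\}$ is c.e.; for example $\sum_{n\in W}2^{-n}$ with $W$ c.e. When we speak of the Turing degree of $x$, or of $x$ as an oracle, we mean that set of rationals. From it one approximates $x$ to any precision. Conversely, approximations to any precision decide $q<x$ if $x$ is irrational, and if $x$ is rational the set is computable anyway. Strict inequalities between computable reals are semi-decidable: approximate until the two sides separate. Prefix complexity and Martin-Löf randomness are recalled where they are used.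

**Counting.** There are $\mathrm{Cat}_n$ binary trees with $n$ inner nodes and $n+1$ leaves, so $C_n=2^{n+1}\mathrm{Cat}_n$. As $C_n/C_{n-1}=4(2n-1)/(n+1)\to8$, for every fixed $k$
$$C_{n-k}/C_n\to8^{-k}.$$
Also $\binom{2n}n\ge4^n/(2\sqrt n)$ gives $C_n\ge\frac12\,8^nn^{-3/2}$ for $n\ge1$. The series $C(z)=\sum C_nz^n$ satisfies $C=2+zC^2$. With $s=\sqrt{1-8z}$,
$$C=\frac{1-s}{2z},\qquad zC=\frac{1-s}2,\qquad C(1/8)=4 .$$

## Small terms, and terms $KaY$ whose second argument does not matter

Sizes $0$ and $1$: $S,K,SS,SK,KS,KK$ are all normal. Size $2$: the $8$ terms $x(yz)$ and the $4$ terms $Sab$ are normal, and the $4$ terms $Kab$ reduce to $a$. So $r_0=2$, $r_1=4$, $r_2=12$. Size $3$: a term with a K-redex reduces to a term of size at most $2$. A K-free term of size $3$ is normal unless it is $Sabc$ with leaves $a,b,c$, and then it reduces to $ac(bc)$; this is $Kc(bc)\to c$ if $a=K$, and $Sc(bc)$, which is normal, if $a=S$. So all terms of size at most $3$ normalise.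

**A term with no normal form.** Let $\Omega=SII(SII)$. Put $x_0=SII$ and $x_{k+1}=I\,x_k$. Then
$$SIIx_k\to Ix_k(Ix_k)\to^*x_k(Ix_k)=x_k\,x_{k+1}\to^*SII\,x_{k+1},$$
where the last part removes the $k$ leading $I$'s of $x_k$ one after another by $Iyw\to Ky(Ky)w\to yw$. Each step contracts the redex that begins with the first symbol of the whole term. That redex is leftmost, and any larger subterm beginning with the same symbol has too many arguments to be a redex, so it is outermost. Hence the normal-order reduction of $\Omega=SIIx_0$ is infinite, and by (F3) $\Omega\notin\mathcal N$. Its size is $6+6+1=13$.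

**Infinitely many terms at once.** Since $KaY\to a$, (F1) gives $KaY\in\mathcal N\iff a\in\mathcal N$, *whatever $Y$ is*. For $|a|\le3$ all $a$ normalise, so
$$\liminf\frac{N_n}{C_n}\ge\sum_{|a|\le3}8^{-|a|-2}=\frac1{64}\Bigl(2+\frac48+\frac{16}{64}+\frac{80}{512}\Bigr)>0.045 .$$
In the other direction no term $K\Omega Y$ normalises, so $\limsup N_n/C_n\le1-8^{-15}$. A small part of a term can settle its fate in either direction.

## Why exhausting $\mathcal N$ from inside is not enough

A sensible first attempt: let $\mathcal B_k$ be the set of terms that normalise in at most $k$ normal-order steps. By (F3), $\mathcal N=\bigcup_k\mathcal B_k$. If $\mathcal B_k$ has a density $\beta_k$ (the thesis quoted above gives $\beta_7>0.34$), then $\liminf N_n/C_n\ge\beta_k$. It is tempting to conclude $\mu=\sup_k\beta_k$.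

The argument stops at the upper bound, because density is not countably additive. The set of terms of even size is the increasing union of the finite sets of terms of even size at most $k$. Each of these has density $0$, yet the union has no density at all: its relative frequency at size $n$ alternates between $1$ and $0$. So for $\mathcal N$ one needs separate control of the terms *outside* $\mathcal N$. But there is no way to list those: $\mathcal N$ is c.e. and, as Lemma 3 will show, not computable, so its complement is not c.e.

The way past this is to ask for less. We do not list which terms normalise. We list *places where the answer stops depending on what is plugged in*, without asking what the answer is. The terms $KaY$ are one such place. We show that such places catch, in the limit, every term; then lower bounds for $\mathcal N$ and for its complement add up to $1$.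

## Contexts as words, and the density theorem

**Definition.** A *context* $D$ is a term with exactly one hole $\square$; $|D|$ is its number of applications, so $|D[Y]|=|D|+|Y|$. Reading from the root to the hole, a context is a finite word of *steps*. A step is $(\square\,T)$ or $(T\,\square)$ with $T$ a term, and has size $1+|T|$. A step is *dead* if it is $(T\,\square)$ with $T=Ka$ for some $a$.

For example, $S(K\square)S$ is the word $(\square\,S),(S\,\square),(K\,\square)$ of total size $3$, and none of its steps is dead. The one-step context $KS\square$ is dead of size $2$. Plugging $D'$ into the hole of $D$ concatenates words, and sizes add. Each subterm occurrence $Y$ of $X$ corresponds to exactly one context $E$ with $X=E[Y]$ and this occurrence at the hole.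

The number $\ell(X)$ counts the subterm occurrences whose path from the root uses no dead step. For $X=KS(KK)$ there are seven occurrences, three of them inside the argument $KK$ (including $KK$ itself), so $\ell(X)=4$.

**Theorem 1.** Let $\mathcal A$ be a set of terms such that $D[KaY]\in\mathcal A\iff D[a]\in\mathcal A$ for all $D,a,Y$. Then $\mathcal A$ has an asymptotic density, namely
$$\mu(\mathcal A)=\frac1{64}\sum_{X\in\mathcal A}\ell(X)\,8^{-|X|}.$$

By (F1) the theorem applies to $\mathcal A=\mathcal N$, because $D[KaY]\to D[a]$. So it proves that $\mu$ exists, with the first formula of the Main Theorem.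

*Proof.* Let $\mathcal E$ be the set of contexts whose last step is dead and whose other steps are not.

**Step 1: the contexts in $\mathcal E$ have total weight $1$.** This says that asymptotically nothing is missed. Give a step $\sigma$ the weight $8^{-|\sigma|}$. All steps together weigh $2\cdot\frac18C(\frac18)=1$. The dead steps $(Ka\,\square)$, of size $|a|+2$, weigh $\frac1{64}C(\frac18)=\frac1{16}$, so the other steps weigh $\frac{15}{16}$. A word in $\mathcal E$ consists of $k\ge0$ steps that are not dead and one dead step, so
$$\sum_{E\in\mathcal E}8^{-|E|}=\frac1{16}\sum_{k\ge0}\Bigl(\frac{15}{16}\Bigr)^k=1.\tag{1}$$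

**Step 2: each $E\in\mathcal E$ decides membership.** This is where the hypothesis on $\mathcal A$ enters. Write $E=D[Ka\square]$. Then $E[Y]\in\mathcal A\iff D[a]\in\mathcal A$, whatever $Y$ is. So $\mathcal E=\mathcal E_1\sqcup\mathcal E_0$, where $E[Y]\in\mathcal A$ for all $Y$ if $E\in\mathcal E_1$, and $E[Y]\notin\mathcal A$ for all $Y$ if $E\in\mathcal E_0$. We need not know which case holds.

**Step 3: no large term is counted twice.** Let $n\ge2M$, $|X|=n$, and suppose $X=E[Y]=E'[Y']$ with $E,E'\in\mathcal E$ of size at most $M$. Then $|Y|+|Y'|\ge2n-2M\ge n$. If the two occurrences were disjoint, they would lie in the two sides of some subterm $AB$ of $X$, and $|Y|+|Y'|\le|A|+|B|=|AB|-1\le n-1$, a contradiction. So the occurrences are nested. Both step words are read off the same term $X$, so one word is a prefix of the other. Each word of $\mathcal E$ has exactly one dead step, its last. Hence $E=E'$, and then $Y=Y'$.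

**Step 4: squeeze the density from both sides.** Let $A_n$ be the number of members of $\mathcal A$ of size $n$. By Steps 2 and 3, for $n\ge2M$,
$$A_n\ge\sum_{E\in\mathcal E_1,\,|E|\le M}C_{n-|E|},\qquad C_n-A_n\ge\sum_{E\in\mathcal E_0,\,|E|\le M}C_{n-|E|}.$$
These are finite sums. Divide by $C_n$, let $n\to\infty$, then $M\to\infty$:
$$\liminf\frac{A_n}{C_n}\ge\sum_{E\in\mathcal E_1}8^{-|E|},\qquad1-\limsup\frac{A_n}{C_n}\ge\sum_{E\in\mathcal E_0}8^{-|E|}.$$
By (1) the right sides add up to $1$. So $\limsup\le\sum_{\mathcal E_1}8^{-|E|}\le\liminf$, and the limit exists and equals $\sum_{E\in\mathcal E_1}8^{-|E|}$.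

**Step 5: rewrite the sum over terms.** Write $E=D[Ka\square]$, with $|E|=|D|+|a|+2$, and group by $X=D[a]$, which has size $|E|-2$ and lies in $\mathcal A$ exactly when $E\in\mathcal E_1$. The pairs $(D,a)$ with $D$ free of dead steps and $D[a]=X$ correspond exactly to the occurrences counted by $\ell(X)$. Hence $\sum_{\mathcal E_1}8^{-|E|}=\sum_{X\in\mathcal A}\ell(X)8^{-|X|-2}$. This proves Theorem 1.

## Contracting all K-redexes: the exact law and the rate $O(1/n)$

Theorem 1 gives no rate, and its series counts the same information many times, since a term and its K-reducts share their fate. So we remove the K-redexes first.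

**Definition.** Define $\kappa$ recursively: $\kappa(c)=c$ on leaves; $\kappa(AB)=t$ if $\kappa(A)=Kt$; and $\kappa(AB)=\kappa(A)\kappa(B)$ otherwise.

For example $\kappa(KK)=KK$, so $\kappa(KKS)=K$, $\kappa(KKSS)=KS$ and $\kappa(KKSSK)=S$.

By induction, $\kappa(X)$ is K-free (in the last clause the root is not a K-redex, because $\kappa(A)$ is not of the form $Kt$), $X\to^*\kappa(X)$ by K-steps, and $|\kappa(X)|\le|X|$. So for $\mathcal A$ as in Theorem 1, $X\in\mathcal A\iff\kappa(X)\in\mathcal A$. For a set $A$ of K-free terms let
$$\mu_n(A)=\frac{\#\{X:|X|=n,\ \kappa(X)\in A\}}{C_n}.$$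

**Theorem 2.** Let $\gamma=\dfrac{\lambda_0}{2(2-\lambda_0)(2-3\lambda_0)}$ ($\lambda_0\approx0.145362$, $\gamma\approx0.02506$). Then $p(t)=\gamma(2|t|+1)\lambda_0^{|t|}$ is a probability distribution on K-free terms, and, with $p(A)=\sum_{t\in A}p(t)$:

- $\sup_A|\mu_n(A)-p(A)|=O(1/n)$;
- for each $J\ge1$, $\mu_n(A)=p(A)+\sum_{j=1}^{J-1}c_j(A)n^{-j}+O_J(n^{-J})$, uniformly in $A$.

In particular $\mu=\gamma\sum_m(2m+1)r_m\lambda_0^m$ and $N_n/C_n=\mu+O(1/n)$.

As an illustration, $f(\lambda)=\lambda(2-\lambda)^2$ has $f(0.145)=0.4989\ldots<\frac12$. It is increasing on $[0,\frac23)$ (Step (b) below), so $\lambda_0>0.145$, and $\gamma$, which increases with $\lambda_0$, exceeds $0.0249$. There are $48$ K-free terms of size $3$: the coefficients $2,4,12,48$ come from the equation for $T(y)$ in Step (b). All normalise, so $r_3=48$, and by hand $\mu>0.0249\,(2+12\cdot0.145+60\cdot0.145^2+336\cdot0.145^3)>0.15$.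

*Proof.* The plan is generating functions and singularity analysis. There is an obvious worry: for $A$ the set of K-free normalising terms, the series $\sum_{t\in A}y^{|t|}$ has non-computable coefficients, and nothing is known about it beyond its disc of convergence. Step (b) shows that we never have to leave that disc.

**Step (a): an exact formula for the generating function.** The aim is to separate the unknown set $A$ from the explicit part. For K-free $t$ let $F_t(z)=\sum_{\kappa(X)=t}z^{|X|}$. By definition, $\kappa(AB)=t$ holds exactly when either $\kappa(A)=Kt$ and $B$ is arbitrary, or $t=uv$, $\kappa(A)=u$, $\kappa(B)=v$. In the second case $u$ is not of the form $Kx$, because $t$ is K-free; so the cases exclude each other. Also $Kt$ is K-free. Hence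
$$F_t=b_t+zC\,F_{Kt},\qquad b_{\text{leaf}}=1,\quad b_{uv}=zF_uF_v.\tag{2}$$
The $z^n$-coefficients in (2) depend only on coefficients of lower order, so the system (2), over all $t$ together, has a unique solution in formal power series.

Let $\theta$ be the unique power series with $\theta=1+z^2C\theta^3$, and put $\lambda=z\theta^2$, so $\theta=1+zC\lambda\theta$. Then $F_t=\theta\lambda^{|t|}$ solves (2). For a leaf, $1+zC\cdot\theta\lambda=\theta$. For $t=uv$, using $z\theta^2=\lambda$ and $|t|=|u|+|v|+1$,
$$z\theta^2\lambda^{|u|+|v|}+zC\,\theta\lambda^{|t|+1}=\lambda^{|t|}+(\theta-1)\lambda^{|t|}=\theta\lambda^{|t|}.$$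
So with $R_A(y)=\sum_{t\in A}y^{|t|}$,
$$\sum_n\#\{X:|X|=n,\ \kappa(X)\in A\}\,z^n=\theta(z)\,R_A(\lambda(z)).\tag{3}$$

**Step (b): at $z=\frac18$ the inner function stays inside the disc of convergence of every $R_A$.** Let $T(y)$ count all K-free terms, so $|R_A(y)|\le T(|y|)$ for every $A$. The left subterm of a K-free application is a K-free term not of the form $Kx$, and the K-free terms $Kx$ are counted by $yT$. Hence $T=2+y(T-yT)T=2+y(1-y)T^2$ and
$$T(y)=\frac{1-\sqrt{1-8y(1-y)}}{2y(1-y)}.$$
The zeros of $1-8y(1-y)$ are $y_c=\frac{2-\sqrt2}4=0.14644\ldots$ and $\frac{2+\sqrt2}4$. So the square root is analytic on $|y|<y_c$, the zero of the denominator at $y=0$ is cancelled, and the radius of convergence is at least $y_c$; it equals $y_c$, because $T'=(1-2y)T^2/\sqrt{1-8y(1-y)}\to\infty$ as $y\uparrow y_c$. Letting $y\uparrow y_c$ with nonnegative coefficients gives $T(y_c)=4$.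

The coefficients of $\theta=F_K$ are nonnegative and bounded by those of $C$. Since $C(\frac18)<\infty$, $\theta$ and $\lambda$ converge absolutely on $|z|\le\frac18$. Put $c=c(z)=zC(z)=\frac{1-s}2$. It has nonnegative coefficients and $c(\frac18)=\frac12$, so $|c|\le\frac12$ on $|z|\le\frac18$, and there
$$\theta(1-c\lambda)=1,\qquad\lambda(1-c\lambda)^2=z.\tag{4}$$
On $[0,\frac18]$ the function $c\lambda$ is continuous and starts at $0$. It never equals $\frac13$: that would force $\lambda=\frac94z$ and $c\lambda\le\frac94\cdot\frac18\cdot\frac12<\frac13$. So $c\lambda<\frac13$ throughout. At $z=\frac18$, where $c=\frac12$, this gives $\lambda(\frac18)<\frac23$, and (4) reads $f(\lambda(\frac18))=\frac12$ with $f(\lambda)=\lambda(2-\lambda)^2$. Since $f'=(2-\lambda)(2-3\lambda)>0$ on $[0,\frac23)$, $f(0)=0$ and $f(\frac23)=\frac{32}{27}>\frac12$, the root in $(0,\frac23)$ is unique and $\lambda(\frac18)=\lambda_0$. By nonnegativity of coefficients, $|\lambda(z)|\le\lambda_0$ for $|z|\le\frac18$. Finally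
$$f(y_c)=\frac{(2-\sqrt2)(6+\sqrt2)^2}{64}=\frac{26-7\sqrt2}{32}>\frac12,$$
because $10>7\sqrt2$. Hence
$$\lambda_0<y_c<0.147.\tag{5}$$
In particular (3) is an identity of analytic functions on $|z|<\frac18$.

**Step (c): continue $\theta R_A(\lambda)$ analytically past $|z|=\frac18$.** This is needed to move a contour. The continuation must keep $|\lambda|$ below $y_c$. We view $\lambda$ as a fixed point depending analytically on $z$ and $c$ separately.

Fix $y_2\in(\lambda_0,y_c)$. Since $f(y_2)>\frac12$, we have $\frac18(1-\frac12y_2)^{-2}=\frac1{2(2-y_2)^2}<y_2$. Also $1-\frac12y_2>0.92$, so $2\cdot\frac18\cdot\frac12(1-\frac12y_2)^{-3}<\frac18(0.92)^{-3}<1$. By continuity there is $\eta>0$ with $(\frac12+\eta)y_2<1$,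
$$(\tfrac18+\eta)\bigl(1-(\tfrac12+\eta)y_2\bigr)^{-2}<y_2,\qquad2(\tfrac18+\eta)(\tfrac12+\eta)\bigl(1-(\tfrac12+\eta)y_2\bigr)^{-3}<1.$$
For $|z|<\frac18+\eta$ and $|c|<\frac12+\eta$ let $\Phi_{z,c}(\lambda)=z(1-c\lambda)^{-2}$. The first inequality says that $\Phi_{z,c}$ maps the disc $|\lambda|\le y_2$ into itself. The second bounds its derivative $2zc(1-c\lambda)^{-3}$ by a constant less than $1$ independent of $(z,c)$, so it is a contraction of this convex set. It has a unique fixed point $\Psi(z,c)$ there. The iterates $\Phi^j_{z,c}(0)$ are analytic in $(z,c)$ and converge uniformly, so $\Psi$ is analytic on the bidisc, and $|\Psi|\le y_2$. For $|z|\le\frac18$, (4) says that $\lambda(z)$ is a fixed point of $\Phi_{z,c(z)}$, and $|\lambda(z)|\le\lambda_0<y_2$, so $\lambda(z)=\Psi(z,c(z))$.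

Let $\Omega_\delta=\{|z|<\frac18+\delta\}\setminus[\frac18,\infty)$, with $s$ the principal root of $1-8z$ and $c=\frac{1-s}2$. *Claim:* $|c|\le\frac12+\frac12\sqrt{8\delta}$ on $\Omega_\delta$. Let $z\in\Omega_\delta$ and $z'=z/(1+8\delta)$, so $|z'|<\frac18$ and $|c(z')|\le\frac12$. The numbers $1-8z$ and $1-8z'$ have imaginary parts of the same sign, or are both positive. So their principal roots $s,s'$ lie in a common closed quadrant, whence $\operatorname{Re}(s\overline{s'})\ge0$ and $|s-s'|\le|s+s'|$. Therefore
$$|s-s'|^2\le|s^2-s'^2|=8|z-z'|=64\delta|z'|\le8\delta,$$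
and $|c(z)-c(z')|=\frac12|s-s'|$ gives the claim.

Choose $\delta<\eta$ with $\frac12\sqrt{8\delta}<\eta$, and write $\Omega_\delta$ for this $\delta$ from now on. Then $\lambda(z):=\Psi(z,c(z))$ and $\theta:=1/(1-c\lambda)$ continue $\lambda,\theta$ analytically to $\Omega_\delta$, with $|\lambda|\le y_2<y_c$. So $\theta R_A(\lambda)$ is analytic there for every $A$, and bounded by
$$B_0=\frac{T(y_2)}{1-(\frac12+\eta)y_2}.$$

Next, describe the behaviour at $z=\frac18$. Choose $\varepsilon>0$ with $\varepsilon^2/8<\eta$ and $\varepsilon/2<\eta$. For $|s|<\varepsilon$ put $\Lambda(s)=\Psi\bigl(\frac{1-s^2}8,\frac{1-s}2\bigr)$. This is analytic, $|\Lambda|\le y_2$, $\Lambda(0)=\Psi(\frac18,\frac12)=\lambda_0$, and $\lambda(z)=\Lambda(s)$ for $z\in\Omega_\delta$ with $|s|<\varepsilon$. So for these $z$ the function (3) equals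
$$g_A(s)=\frac{R_A(\Lambda(s))}{1-\frac{1-s}2\Lambda(s)}=\sum_j\nu_j(A)s^j,\tag{6}$$
where $g_A$ is analytic and bounded by $B_0$ in $|s|<\varepsilon$. By Cauchy's estimate $|\nu_j(A)|\le B_0\varepsilon^{-j}$, uniformly in $A$.

**Step (d): pass from the singularity to coefficients.** The tool is a transfer lemma with an explicit uniform constant.

**Lemma 2.** *Let $a>0$. If $h$ is analytic on $\Omega_\delta$ and $|h|\le B|1-8z|^a$ there, then $|[z^n]h|\le k\,B\,8^nn^{-a-1}$ for $n\ge1$, where $k$ depends only on $a,\delta$.*

*Proof.* Put $m=\lceil a\rceil+2$ and fix $n_0\ge\max(16,m)$ with $1/n_0<\delta/2$. For $n<n_0$, Cauchy's estimate on $|z|=\frac1{16}$ gives $|[z^n]h|\le B(\frac32)^a16^n$; these are finitely many $n$. For $n\ge n_0$, integrate $h(z)z^{-n-1}/2\pi i$ over the closed curve in $\Omega_\delta$ around $0$ made of three parts.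

- The arc $|z-\frac18|=\frac1n$, $|\arg(z-\frac18)|\ge\frac\pi4$. Its length is at most $2\pi/n$, $|h|\le B(8/n)^a$, and $|z|\ge\frac18(1-\frac8n)$, so $|z|^{-n-1}\le8^{n+1}(1-\frac8n)^{-n-1}=O(8^n)$. It contributes $O(B8^nn^{-a-1})$.
- The segments $z=\frac18+te^{\pm i\pi/4}$, from $t=\frac1n$ to the circle $|z|=\frac18+\frac\delta2$. Here $|z|\ge\operatorname{Re}z=\frac18+\frac t{\sqrt2}$, so $|z|^{-n-1}\le8^{n+1}(1+5t)^{-n}$, since $8/\sqrt2>5$. Put $t=x/n$. Since $(1+\frac{5x}n)^{-n}$ decreases in $n$, it is at most $(1+\frac{5x}m)^{-m}$ for $n\ge m$. So the segments contribute at most $B8^{n+1}n^{-a-1}\int_0^\infty(8x)^a(1+\frac{5x}m)^{-m}dx$, and the integral is finite because $m\ge a+2$.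
- The remaining arc of $|z|=\frac18+\frac\delta2$. There $|1-8z|\le2+4\delta$, so it contributes at most $B(2+4\delta)^a(\frac18+\frac\delta2)^{-n}=B(2+4\delta)^a8^n(1+4\delta)^{-n}$, and $(1+4\delta)^{-n}=O(n^{-a-1})$.

This proves Lemma 2. Now fix $J\ge1$ and let $h_A=\theta R_A(\lambda)-\sum_{j\le2J}\nu_j(A)s^j$. For $|s|<\varepsilon/2$, the bounds on $\nu_j$ give
$$|h_A|\le B_0\sum_{j\ge2J+1}(|s|/\varepsilon)^j\le2B_0\varepsilon^{-2J-1}|s|^{2J+1}.$$
On the rest of $\Omega_\delta$, $\varepsilon/2\le|s|\le\sqrt{2+8\delta}$ and $h_A$ is bounded uniformly in $A$, so $|h_A|\le B_1|s|^{2J+1}$ on all of $\Omega_\delta$ with $B_1$ independent of $A$. As $|s|^{2J+1}=|1-8z|^{J+1/2}$, Lemma 2 gives $[z^n]h_A=O(8^nn^{-J-3/2})=O(C_nn^{-J})$, uniformly in $A$, by the lower bound for $C_n$.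

It remains to treat the subtracted powers. Even powers of $s$ are polynomials in $z$ of degree at most $J$ and contribute nothing for $n>J$. For odd powers, $[z^n]s^{2j+1}=\binom{j+1/2}n(-8)^n$, so
$$\frac{[z^n]s^{2j+1}}{[z^n]s}=\binom{j+\frac12}n\Big/\binom{\frac12}n=\frac{\Gamma(j+\frac32)}{\Gamma(\frac32)}\prod_{i=1}^j\frac1{i+\frac12-n},$$
a rational function of $n$ of order $n^{-j}$. From $zC=\frac{1-s}2$ we get $C_n=-\frac12[z^{n+1}]s$. Also $\binom{1/2}{n}/\binom{1/2}{n+1}=(n+1)/(\frac12-n)$. Hence
$$\frac{[z^n]s}{C_n}=-2\cdot\frac{n+1}{-8(\frac12-n)}=-\frac14\cdot\frac{n+1}{n-\frac12}.$$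
So $\mu_n(A)$ is, up to $O(n^{-J})$ uniformly in $A$, a combination of fixed rational functions of $n$ with the bounded coefficients $\nu_1(A),\nu_3(A),\dots,\nu_{2J-1}(A)$. Expanding in powers of $1/n$ gives both asymptotic claims, with leading term $-\frac14\nu_1(A)$. Step (e) identifies this term as $p(A)$; the case $J=1$ is the first claim.

**Step (e): compute $\nu_1$.** Let $'$ denote $d/ds$ at $s=0$. As $z=\frac{1-s^2}8$, $z'=0$. With $u=c\lambda=(1-s)\lambda/2$, differentiating $\lambda(1-u)^2=z$ gives $\lambda'(1-u)=2\lambda u'$, and $u'=(\lambda'-\lambda_0)/2$, $u=\lambda_0/2$. So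
$$\lambda'\bigl(1-\tfrac12\lambda_0\bigr)=\lambda_0(\lambda'-\lambda_0),\qquad\text{i.e.}\qquad\lambda'=-\frac{2\lambda_0^2}{2-3\lambda_0}.$$
From $\lambda=z\theta^2$ we get $\theta'=\theta\lambda'/(2\lambda_0)$, and $\theta=\frac2{2-\lambda_0}$ at $s=0$. Hence $\nu_1=\theta'R_A(\lambda_0)+\theta\lambda'R_A'(\lambda_0)=\frac{\theta\lambda'}{2\lambda_0}\bigl(R_A+2\lambda_0R_A'\bigr)(\lambda_0)$, where $R_A'$ is the derivative in $y$, and
$$-\tfrac14\nu_1(A)=\frac14\cdot\frac{2}{2-\lambda_0}\cdot\frac{\lambda_0}{2-3\lambda_0}\sum_{t\in A}(2|t|+1)\lambda_0^{|t|}=p(A).$$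
For $A$ the set of all K-free terms, $\mu_n(A)=1$ for all $n$, so $\sum_tp(t)=1$. For $A=\mathcal N^*$, the set of K-free normalising terms, $\mu_n(A)=N_n/C_n$ and $R_A(y)=\sum r_my^m$, which gives the last statement. This proves Theorem 2.

**Remark.** The number of K-free terms of size $m$ is at most $T(y_c)y_c^{-m}=4y_c^{-m}$. So the status of all K-free terms of size at most $M$ determines $\mu$ up to the tail
$$\gamma\sum_{m>M}(2m+1)\,4\,(\lambda_0/y_c)^m=O\bigl(M(\lambda_0/y_c)^M\bigr),\tag{7}$$
which is explicitly computable. Only the numbers $r_m$ are not computable.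

## Combinators that search, and the Turing degree of $\mu$

**Lemma 3.** For every c.e. set $W\subseteq\mathbb N$ there is a combinator $F$ such that $F\,\underline n$ is normalising iff $n\in W$.

*Proof.* The idea is a term that searches for a witness and emits one $K$ per failure, so that an endless search would need an infinite normal form. Let $W=\{n:\exists s\,R(n,s)\}$ with $R$ recursive. By (F2) there is $H$ with $H\,\underline n\,\underline s=_w\underline0$ if $R(n,s)$ and $=_w\underline1$ otherwise. Since $\underline0(K(KI))K=_wK$ and $\underline1(K(KI))K=_wK(KI)K=_wKI$, the combinator $g=[n][s].\,Hns(K(KI))K$ satisfies $g\,\underline n\,\underline s=_wK$ if $R(n,s)$ and $=_wKI$ otherwise. Note $Kab=_wa$ and $KIab=_wb$, so $g$ is a switch.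

Let $\sigma$ represent the successor, and put
$$\mathsf V=[w][n][s].\;g\,n\,s\,K\,\bigl(K(w\,w\,n\,(\sigma s))\bigr),\quad\mathsf L=\mathsf V\mathsf V,\quad M_s=\mathsf L\,\underline n\,\underline s,\quad F=[n].\,\mathsf L\,n\,\underline0.$$
By Lemma 1, $F\,\underline n=_wM_0$, and $M_s=_wg\,\underline n\,\underline s\,K\,(K(\mathsf L\,\underline n(\sigma\underline s)))$, so
$$M_s=_wK\ \text{ if }R(n,s),\qquad M_s=_wK\,M_{s+1}\ \text{ otherwise.}$$
If $n\in W$ and $s$ is least with $R(n,s)$, then $M_0=_wK(K(\cdots(KK)))$, a normal form, or $M_0=_wK$ if $s=0$. Now let $n\notin W$ and suppose $M_0$ has a normal form. If $M_s$ has a normal form $Z_s$, then $KM_{s+1}=_wZ_s$, so $KM_{s+1}\to^*Z_s$ by confluence. Every reduct of $KM_{s+1}$ is $KM'$ with $M_{s+1}\to^*M'$, so $Z_s=KZ_{s+1}$ with $Z_{s+1}$ the normal form of $M_{s+1}$. Thus $|Z_0|>|Z_1|>\cdots$, which is impossible. This proves Lemma 3.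

The set $\mathcal N$ is c.e. (search through reductions), and Lemma 3 with $W$ the halting set shows that $\mathcal N$ is Turing equivalent to the halting problem.

**Prefix complexity.** Let $U$ be a universal prefix-free machine: no halting program is a proper prefix of another. Write $\operatorname{KP}(x)=\min\{|p|:U(p)=x\}$. If $x$ is computed from a string $y$ by a fixed algorithm, then $\operatorname{KP}(x)\le\operatorname{KP}(y)+O(1)$. If $x$ is computed by a fixed algorithm from a self-delimiting description of $\ell$ bits, then $\operatorname{KP}(x)\le\ell+O(1)$. For example the string of $n$ zeros has complexity $O(\log n)$. Let $\mu|_n$ be the first $n$ bits of $\mu$. A real $x$ is *Martin-Löf random* if it lies in no intersection $\bigcap_kU_k$ of uniformly c.e. open sets $U_k$ of measure at most $2^{-k}$. We use only that a Martin-Löf random real satisfies $\operatorname{KP}(x|_n)\ge n-O(1)$ (Levin–Schnorr).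

**Theorem 3.** (i) $\mu$ is left-c.e. and Turing equivalent to the halting problem; in particular it is not computable, hence irrational and transcendental. More generally, if $\mathcal A$ is c.e. and as in Theorem 1, then $\mu(\mathcal A)\equiv_T\mathcal A$.

(ii) For every c.e. theory that is sound for statements $q<\mu<q'$ with $q,q'$ rational, there is $\epsilon>0$ such that it proves no enclosure of $\mu$ of width $<\epsilon$.

(iii)
$$\frac{\ln2}{\ln(1/\lambda_0)}\,n-O(1)\ \le\ \operatorname{KP}(\mu|_n)\ \le\ (D_0+o(1))\,n,\qquad D_0=\frac{\ln y_c}{\ln\lambda_0}<1.$$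
(Numerically the constants are $\approx0.359$ and $\approx0.9961$.) So $\mu$ is not Martin-Löf random.

*Proof.* The reals $\lambda_0,\gamma$ are computable, so the $p(t)$ are computable uniformly in $t$.

**Step (i): recover the set from its density.** Let $\mathcal A^*$ be the set of K-free members of $\mathcal A$; it is c.e. Since $X\in\mathcal A\iff\kappa(X)\in\mathcal A^*$, Theorem 2 gives $\mu(\mathcal A)=p(\mathcal A^*)$, which is left-c.e. An oracle for $\mathcal A$ gives all partial sums over sizes at most $M$, and the tails are bounded computably by (7); so $\mu(\mathcal A)\le_T\mathcal A$.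

Conversely, given $\mu(\mathcal A)$ and a term $X$, compute $t=\kappa(X)$. Enumerate $\mathcal A^*$ until the finite enumerated part $V$ is verified to satisfy $p(V)>\mu(\mathcal A)-p(t)$. This happens, since $p(V)$ tends to $\mu(\mathcal A)$ and $p(t)>0$. If $t\in V$, then $X\in\mathcal A$. If $t\notin V$, then $X\notin\mathcal A$: otherwise $t\in\mathcal A^*\setminus V$ and $\mu(\mathcal A)\ge p(V)+p(t)>\mu(\mathcal A)$. So $\mathcal A\le_T\mu(\mathcal A)$. For $\mathcal A=\mathcal N$, which is Turing equivalent to the halting problem, this is the first claim. Rational and algebraic numbers are computable, so $\mu$ is neither.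

**Step (ii): a theory with arbitrarily narrow enclosures would be an algorithm.** If enclosures of arbitrarily small width were provable, searching through proofs would compute $\mu$, against (i).

**Step (iii), lower bound: pack programs into short terms.** A numeral for a program of length $k$ would be far too large. Instead, we build terms of size $k+O(1)$ that read the program bit by bit, with $K$ and $S$ themselves as the bits $0$ and $1$. First, a combinator that tells $K$, $S$ and an end marker apart. Let $\Pi_i=[x_1][x_2][x_3]x_i$, $\mathsf M=K(K(K(K(K(K\,\Pi_3)))))$, $\mathsf P=K(K(KI))$ and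
$$\mathsf B=[x].\;x\,\mathsf P\,K\,K\,K\,(K\Pi_2)\,\Pi_1.$$
Since $\mathsf PK=_wK(KI)$:

- $\mathsf BK=_wK\,\mathsf P\,K\,K\,K(K\Pi_2)\Pi_1=_w\mathsf PKK(K\Pi_2)\Pi_1=_wK(KI)K(K\Pi_2)\Pi_1=_wKI(K\Pi_2)\Pi_1=_w\Pi_1$;
- $\mathsf BS=_wS\,\mathsf P\,K\,K\,K(K\Pi_2)\Pi_1=_w\mathsf PK(KK)K(K\Pi_2)\Pi_1=_wK(KI)(KK)K(K\Pi_2)\Pi_1=_wKI\,K(K\Pi_2)\Pi_1=_wI(K\Pi_2)\Pi_1=_w\Pi_2$;
- $\mathsf B\mathsf M=_w\Pi_3$, since $\mathsf M$ absorbs the six arguments $\mathsf P,K,K,K,K\Pi_2,\Pi_1$.

For a bit string $p$ let $\overline{1p}$ be the number with binary expansion $1p$. The set of all $\overline{1p}$ with $U(p)$ halting is c.e., so by Lemma 3 there is $F$ such that $F$ applied to the numeral of $\overline{1p}$ normalises iff $U(p)$ halts. Let $\Delta_0,\Delta_1$ represent $n\mapsto2n$ and $n\mapsto2n+1$, and put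
$$Q=[w][n][x].\;\mathsf B\,x\,(w\,w\,(\Delta_0n))\,(w\,w\,(\Delta_1n))\,(F\,n),\qquad G=QQ.$$
Then $G\,\underline n\,x=_w\mathsf B\,x\,(G(\Delta_0\underline n))(G(\Delta_1\underline n))(F\,\underline n)$ for every combinator $x$, and $\Pi_i$ selects the $i$-th of three arguments. So
$$G\,\underline n\,K=_wG\,\underline{2n},\qquad G\,\underline n\,S=_wG\,\underline{2n+1},\qquad G\,\underline n\,\mathsf M=_wF\,\underline n.$$
For $p=b_1\cdots b_k$ let $\beta_i=K$ if $b_i=0$ and $\beta_i=S$ if $b_i=1$. Then
$$X_p=G\,\underline1\,\beta_1\cdots\beta_k\,\mathsf M$$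
is convertible to $F$ applied to the numeral of $\overline{1p}$. Each bit costs one application, so $|X_p|=k+c_0$ with $c_0$ constant, and $X_p$ normalises iff $U(p)$ halts. Also $|\kappa(X_p)|\le k+c_0$.

Next, use $\mu|_n$ to decide halting of all short programs. From $\mu|_n$ we know $n$ and a rational $q$ with $q\le\mu\le q+2^{-n}$. Enumerate $\mathcal N^*$ until the finite part $V$ satisfies $p(V)>q-2^{-n}$. Every $t\in\mathcal N^*\setminus V$ then satisfies $\gamma\lambda_0^{|t|}\le p(t)\le\mu-p(V)<2^{1-n}$. So every normalising K-free $t$ with $\gamma\lambda_0^{|t|}\ge2^{1-n}$ lies in $V$.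

Let $c_1$ be an integer $\ge1+\log_2(1/\gamma)+c_0\log_2(1/\lambda_0)$. From $n$ we can compute an integer $k$ with
$$\frac{n-c_1}{\log_2(1/\lambda_0)}-2\le k\le\frac{n-c_1}{\log_2(1/\lambda_0)}:$$
approximate the right side within $\frac12$, subtract $\frac12$ and round down. Taking logarithms, $\gamma\lambda_0^{k+c_0}\ge2^{1-n}$. So for $|p|\le k$, $U(p)$ halts iff $\kappa(X_p)\in V$. Hence we can compute $\{U(p):|p|\le k,\ p\in\operatorname{dom}U\}$ and the first string $x$ outside it. Thus $k<\operatorname{KP}(x)\le\operatorname{KP}(\mu|_n)+O(1)$, and $1/\log_2(1/\lambda_0)=\ln2/\ln(1/\lambda_0)$ gives the lower bound. (If $k<0$, the bound is trivial.)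

**Step (iii), upper bound: a cheaper number knows $\mathcal N^*$ well enough.** We approximate not $\mu$ but the sum with the larger base $y_1$. Knowing it to $L$ bits lists all small normalising K-free terms, and the remaining ones count much less in $\mu$.

Fix a rational $y_1\in(\lambda_0,y_c)$ and put $D_1=\frac{\ln y_1}{\ln\lambda_0}\in(D_0,1)$. Let $\alpha=\sum_{t\in\mathcal N^*}y_1^{|t|}\le T(y_1)<4$. Given $L$ and $w=\lfloor2^L\alpha\rfloor$ (together described by $L+O(\log L)$ bits, since $w<2^{L+2}$), enumerate $\mathcal N^*$ until $\sum_{t\in V}y_1^{|t|}>(w-1)2^{-L}$; this happens because $\alpha\ge w2^{-L}$. As $\alpha<(w+1)2^{-L}$, the late terms $t\in\mathcal N^*\setminus V$ satisfy $\sum_{\text{late}}y_1^{|t|}\le2^{1-L}$, so each has $|t|\ge m_0:=(L-1)/\log_2(1/y_1)$. For large $L$ the function $(2m+1)(\lambda_0/y_1)^m$ decreases on $m\ge m_0$. Therefore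
$$\mu-p(V)=\gamma\sum_{\text{late}}(2|t|+1)\Bigl(\frac{\lambda_0}{y_1}\Bigr)^{|t|}y_1^{|t|}\le\gamma(2m_0+1)\Bigl(\frac{\lambda_0}{y_1}\Bigr)^{m_0}2^{1-L}=\gamma(2m_0+1)\,2^{-(L-1)/D_1},$$
using $y_1^{m_0}=2^{1-L}$ and $\lambda_0^{m_0}=y_1^{m_0/D_1}=2^{-(L-1)/D_1}$. Take $L=\lceil D_1(n+3\log_2n)\rceil+1$. Then $m_0=O(n)$ and the error is $O(n)\cdot2^{-n}n^{-3}<2^{-n-1}$ for large $n$. Approximate $p(V)$ within $2^{-n-2}$; now $\mu$ is known within $2^{-n}$, so only boundedly many values of $\mu|_n$ remain and $O(1)$ further bits select the right one. Describing $n$ and $L$ costs $O(\log n)$ bits. So $\operatorname{KP}(\mu|_n)\le D_1n+O(\log n)$. Letting $y_1\uparrow y_c$ gives $D_1\downarrow D_0$ and the upper bound.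

Since $D_0<1$ by (5), $\operatorname{KP}(\mu|_n)\ge n-O(1)$ fails, and by Levin–Schnorr $\mu$ is not Martin-Löf random. This proves Theorem 3.

## Any compatible equivalence with one forgetful context

In Theorem 1, the only property of $K$ that was used is that a context $Ka\square$ forgets what is plugged in.

**Theorem 4.** Consider applicative terms over a finite set of $m\ge1$ constants, and let $\sim$ be an equivalence relation compatible with application. If some context $P$ satisfies $P[Y]\sim P[Y']$ for all $Y,Y'$, then every union of $\sim$-classes has an asymptotic density, and these densities form a countably additive probability measure on the $\sim$-classes. In particular, for every finite combinatorially complete basis with confluent reduction, the normalising combinators have a density.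

Compatible means: $X\sim X'$ and $Y\sim Y'$ imply $XY\sim X'Y'$.

*Proof.* **Step 1: weights.** If $P=\square$ there is only one class and nothing to prove. Otherwise $P$ is a nonempty word of steps. Now $C=m+zC^2$ and $C_n=m^{n+1}\mathrm{Cat}_n$, so $C(\frac1{4m})=2m$ and $C_{n-k}/C_n\to(4m)^{-k}$. The steps with weights $(4m)^{-|\sigma|}$ have total weight $2\cdot\frac1{4m}\cdot2m=1$.

**Step 2: the deciding contexts have total weight $1$.** Let $\mathcal E$ be the set of step words that end with the factor $P$ and have no proper prefix ending with $P$. Draw steps independently with the above weights as probabilities. Each letter of $P$ has positive probability, so each of the disjoint blocks of the length of $P$ equals $P$ with the same positive probability, and almost surely $P$ occurs. The word up to the end of the first occurrence is the unique prefix in $\mathcal E$. So $\sum_{E\in\mathcal E}(4m)^{-|E|}=1$.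

**Step 3: decision and disjointness.** For $E\in\mathcal E$ we have $E[Y]=E_0[P[Y]]$ for some context $E_0$, so by compatibility the class of $E[Y]$ does not depend on $Y$. No element of $\mathcal E$ is a proper prefix of another. For a union $\mathcal A$ of classes, let $\mathcal E_1$ consist of those $E$ whose class lies in $\mathcal A$, and $\mathcal E_0$ of the others. Steps 3 and 4 in the proof of Theorem 1 used only that membership is decided, that $\mathcal E$ has no proper prefixes, and that the weights add up to $1$; they apply with $8$ replaced by $4m$. So the density of $\mathcal A$ is $\sum_{E\in\mathcal E_1}(4m)^{-|E|}$. Each $E$ belongs to exactly one class, so this is countably additive over classes, with total $1$.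

**Step 4: the special case.** Take $\sim$ to be convertibility. Combinatorial completeness provides a combinator $k$ with $kxy\sim x$, so $P=k\,a\,\square$, for any term $a$, satisfies the hypothesis. By confluence the normalising combinators form a union of classes. This proves Theorem 4.

## Two-sided numerical bounds

**Lower bound.** The set of terms that normalise in at most seven normal-order steps has density above $34\%$ by the result quoted above, and it is contained in $\mathcal N$. So $\mu>0.34$.

**Upper bound.** The term $\Omega=SII(SII)$ with $I=SKK$ is K-free, has size $13$, and is not normalising. By Theorem 2, $p$ is a probability distribution and $1-\mu$ is the $p$-mass of the K-free terms that do not normalise. With $\lambda_0>0.145$ and $\gamma>0.0249$,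
$$1-\mu\ge p(\Omega)=27\,\gamma\,\lambda_0^{13}>27\cdot0.0249\cdot1.25\cdot10^{-11}>10^{-12}.$$

Hence $0.34<\mu<1-10^{-12}$. Such bounds can be improved, but by Theorem 3 no effective procedure, and no single sound c.e. theory, can bring their width to $0$.
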